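# When more ammunition means a smaller salvo

## 1. Main theorem: the salvo is monotone in the stockpile for all parameters exactly when $t\le 3$

Throughout, $0<p<1$, $0<\alpha<1$, $q=1-p$ and $\beta=1-\alpha$. For integers $n\ge 0$ define $P(n,0)=1$ and, for $t\ge1$,
$$P(n,t)=q\,P(n,t-1)+p\max_{0\le m\le n}(1-\alpha^m)\,P(n-m,t-1). \tag{1}$$
Let $m(n,t)$ be the smallest maximizer in (1). Consider the following assertion for a given $t\ge1$.

**(B)** For all $0<p<1$ and $0<\alpha<1$, $m(n,t)$ is nondecreasing in $n$.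

**Main Theorem.**

(a) Let $t=4$, $\alpha=1-10^{-10}$, $p=1/(1+3\cdot10^{-10})$. Then every maximizer in (1) at $(290,4)$ is $\ge 77$, and every maximizer at $(291,4)$ is $\le 76$. Hence $m(290,4)\ge77>76\ge m(291,4)$, and (B) is false for $t=4$.

(b) For $t\in\{1,2,3\}$, $m(n,t)$ is nondecreasing in $n$ for all $0<p,\alpha<1$.

(c) For every $t\ge4$ there are a nonempty open set of $(p,\alpha)\in(0,1)^2$ and an $n$ such that $m(n+1,t)<m(n,t)$ on that set.

Consequently, for fixed $t$, (B) holds if and only if $t\le3$.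

In words: at each of $t$ time instants a bomber is overhead with probability $p$. A defender with $n$ units of ammunition may fire $m\le n$ of them at it, and the bomber is then destroyed with probability $1-\alpha^m$. The aim is to maximize the probability $P(n,t)$ that every bomber arriving in the $t$ instants is destroyed. In (1) the term $q\,P(n,t-1)$ is the case of no bomber now, and the maximum is over the salvo fired at a bomber that is present. So $m(n,t)$ is the best salvo when $n$ units are left and $t$ instants remain.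

The problem text, "A Problem of Ammunition Rationing", conjectures two things: (A) $m(n,t)$ is nonincreasing in $t$, and (B) $m(n,t)$ is nondecreasing in $n$. Part (A) is known to be true (Kinger and Brown, 1968; Samuel, 1970), and we do not use it. Part (B) sounds just as harmless: a richer defender should not fire less. Part (a) of the theorem says that with four instants to go this can fail. With 290 units the defender must fire at least 77, and with 291 units at most 76. Since (a) speaks about every maximizer, the tie-breaking rule plays no role. Part (c) says the failure occurs for every longer horizon, and not only on a thin set of parameters.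

## 2. Horizons one and two by hand

Write $a(m)=1-\alpha^m$, $P_s(n)=P(n,s)$ and
$$F_s(n)=\max_{0\le m\le n}a(m)P_{s-1}(n-m),\qquad P_s=qP_{s-1}+pF_s .$$
Since $F_s\ge0$, we have $P_s(n)\ge q^s>0$.

*Horizon $t=1$.* We maximize $a(m)$ over $m\le n$, so $m(n,1)=n$ and $P_1(n)=q+p(1-\alpha^n)=1-p\alpha^n$.

*Horizon $t=2$.* We maximize
$$(1-\alpha^m)(1-p\alpha^{n-m})=1+p\alpha^n-(\alpha^m+p\alpha^{n-m}),$$
that is, we minimize the convex function $\alpha^m+p\alpha^{n-m}$ of $m$. Passing from $m$ to $m+1$ is a strict improvement iff $\alpha^m\beta>p\alpha^{n-m-1}\beta$, i.e. iff $\alpha^{2m+1-n}>p$. Let $\lambda>0$ be defined by $\alpha^\lambda=p$. The condition reads $m<(n-1+\lambda)/2$. Hence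
$$m(n,2)=\min\Big(n,\Big\lceil\frac{n-1+\lambda}2\Big\rceil\Big), \tag{2}$$
which is nondecreasing in $n$. (The ceiling is $\ge0$ because $(n-1+\lambda)/2>-\frac12$, and it is $\ge1$ when $n\ge1$.)

*A numerical example.* Take $p=\alpha=\frac12$, so $\lambda=1$ and $m(n,2)=\lceil n/2\rceil$. The values are
$$P_1=\tfrac12,\tfrac34,\tfrac78,\tfrac{15}{16},\dots,\qquad P_2(0),\dots,P_2(3)=\tfrac14,\tfrac12,\tfrac58,\tfrac34 .$$
For instance $P_2(3)=\frac12\cdot\frac{15}{16}+\frac12\cdot\frac34\cdot\frac34=\frac34$. At $n=2$ the salvos $m=1$ and $m=2$ tie, both giving $\frac38$, and the smallest maximizer is $1$.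

For $t\ge3$ a closed formula is no longer pleasant, and we want a structural reason for monotonicity.

## 3. Log-concave success probabilities force monotone salvos

**Definition.** For a positive sequence $X$ put $L_X(k)=\log\big(X(k+1)/X(k)\big)$. The sequence is *log-concave* if $L_X$ is nonincreasing, i.e. $X(k)^2\ge X(k-1)X(k+1)$ for all $k\geq 1$. We write $L_s=L_{P_s}$, and $A(m)=\log\big(a(m+1)/a(m)\big)$ for $m\ge1$.

For example, $1,2,3,4$ is log-concave, geometric sequences are log-concave with $L$ constant, and $2,3,5$ is not, since $9<10$. The sequence $A$ is strictly decreasing on $m\ge1$, because $a(m+1)/a(m)=1+\beta\alpha^m/(1-\alpha^m)$. In the example above, $P_2$ passes the test at $n=2$ narrowly: $(\frac58)^2-\frac12\cdot\frac34=\frac1{64}$.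

The quantity $L$ enters through a comparison of neighboring salvos. For a fixed $n$ put $G_n(m)=a(m)P_{s-1}(n-m)$. For $1\le m\le n-1$,
$$\log\frac{G_n(m+1)}{G_n(m)}=A(m)-L_{s-1}(n-m-1). \tag{3}$$
The term $A(m)$ is the gain from one more unit fired now, and $L_{s-1}(n-m-1)$ is the gain from keeping it for later. For $n\ge1$ the maximum of $G_n$ is positive and $G_n(0)=0$, so all maximizers are $\ge1$.

**Lemma 1.** If $P_{t-1}$ is log-concave, then $m(n,t)$ is nondecreasing in $n$.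

*Proof.* Suppose $m'=m(n+1,t)<m=m(n,t)$. Then $m'\ge1$, because $n+1\ge1$. Also $m'<m\le n$, so $m'$ is allowed at $n$, and since $m$ is the smallest maximizer there,
$$a(m')P_{t-1}(n-m')<a(m)P_{t-1}(n-m).$$
At $n+1$ the salvo $m$ is allowed and $m'$ is optimal, so
$$a(m')P_{t-1}(n+1-m')\ge a(m)P_{t-1}(n+1-m).$$
All terms are positive. Dividing the second inequality by the first gives $L_{t-1}(n-m')>L_{t-1}(n-m)$ with $n-m'>n-m$. This contradicts log-concavity. $\square$

Conversely, (3) shows what a failure must look like. Suppose that for some $k$ and $\nu$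
$$L_{t-1}(k)<A(\nu)<L_{t-1}(k+1). \tag{4}$$
With $n=k+\nu+1$, (3) says that at $n$ the salvo $\nu+1$ beats $\nu$, while at $n+1$ the salvo $\nu$ beats $\nu+1$. So we look for a place where $P_{t-1}$ is log-*convex*, and moreover some value $A(\nu)$ must fall into the small window opened there. This is not yet a counterexample, because salvos far from $\nu$ could be better than both. Excluding them is part of the work below.

## 4. Maximization preserves log-concavity, mixing need not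

By Lemma 1, a sensible first approach to (B) is to prove by induction that every $P_s$ is log-concave. There are two operations in $P_s=qP_{s-1}+pF_s$, a maximization and a mixture. The first causes no trouble.

**Lemma 2.** Let $a(0)=0$, $a(m)>0$ for $m\ge1$, with $A(m)=\log(a(m+1)/a(m))$ nonincreasing on $m\ge1$. Let $P>0$ and $F(n)=\max_{0\le m\le n}a(m)P(n-m)$. For $n\ge1$ let $m_n$ (which is $\ge1$) be a maximizer and $k_n=n-m_n$. Then for $n\ge1$:

(i) $L_F(n)\ge\max\{L_P(k_n),A(m_n)\}$;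

(ii) $L_F(n)\le A(m_{n+1}-1)$ if $m_{n+1}\ge2$, and $L_F(n)\le L_P(k_{n+1}-1)$ if $k_{n+1}\ge1$;

(iii) if $1\le n\le n'$, then either $L_F(n')\le L_F(n)$, or $k_n\le k_{n'+1}-1$ and $L_F(n')-L_F(n)\le L_P(k_{n'+1}-1)-L_P(k_n)$.

In particular, if $P$ is log-concave, then $L_F$ is nonincreasing on $n\ge1$.

*Proof.* (i) Give the extra unit to either side of the optimal split at $n$: $F(n+1)\ge a(m_n)P(k_n+1)$ and $F(n+1)\ge a(m_n+1)P(k_n)$. Divide by $F(n)=a(m_n)P(k_n)$.

(ii) Take a unit away from the optimal split at $n+1$: $F(n)\ge a(m_{n+1}-1)P(k_{n+1})$ and $F(n)\ge a(m_{n+1})P(k_{n+1}-1)$, under the stated conditions. Divide $F(n+1)=a(m_{n+1})P(k_{n+1})$ by these.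

(iii) If $m_{n'+1}\ge m_n+1\ (\ge 2)$, then by (ii), monotonicity of $A$ and (i), $L_F(n')\le A(m_{n'+1}-1)\le A(m_n)\le L_F(n)$. Otherwise $m_{n'+1}\le m_n\le n\le n'$, so $k_{n'+1}-1=n'-m_{n'+1}\ge n-m_n=k_n\ge0$. Then $L_F(n')\le L_P(k_{n'+1}-1)$ by (ii) and $L_F(n)\ge L_P(k_n)$ by (i). Subtract. If $P$ is log-concave, the difference on the right is $\le0$. $\square$

The mixture is the point where the induction stops: a sum of log-concave sequences need not be log-concave. The constant sequence $1$ and $2^n$ are log-concave, but their sum starts $2,3,5$. The next identity says precisely what a sum does.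

**Lemma 3.** Let $X,Y$ be positive sequences, $Z=X+Y$ and $\pi_k=Y(k)/Z(k)$. Then
$$e^{L_Z(k)}=(1-\pi_k)e^{L_X(k)}+\pi_ke^{L_Y(k)}, \tag{5}$$
$$e^{L_Z(k+1)}-e^{L_Z(k)}=(1-\pi_{k+1})\big(e^{L_X(k+1)}-e^{L_X(k)}\big)+\pi_{k+1}\big(e^{L_Y(k+1)}-e^{L_Y(k)}\big)+\pi_k(1-\pi_k)\frac{\big(e^{L_Y(k)}-e^{L_X(k)}\big)^2}{e^{L_Z(k)}}. \tag{6}$$

*Proof.* Identity (5) is $Z(k+1)=X(k+1)+Y(k+1)$ divided by $Z(k)$. Subtract (5) at $k$ from (5) at $k+1$. The result is the first two terms of (6) plus $(\pi_{k+1}-\pi_k)(e^{L_Y(k)}-e^{L_X(k)})$. Now $\pi_{k+1}=\pi_ke^{L_Y(k)-L_Z(k)}$, so $\pi_{k+1}-\pi_k=\pi_k(e^{L_Y(k)}-e^{L_Z(k)})/e^{L_Z(k)}$, and by (5) $e^{L_Y(k)}-e^{L_Z(k)}=(1-\pi_k)(e^{L_Y(k)}-e^{L_X(k)})$. $\square$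

If $X$ and $Y$ are log-concave, the first two terms of (6) are $\le0$. The third is $\ge0$ and works against log-concavity. So to break log-concavity of $P_s$ (with $X=qP_{s-1}$, $Y=pF_s$), one should look for places where both $P_{s-1}$ and $F_s$ are *almost geometric* over three consecutive points, with different ratios. At $s=2$ the third term never wins, as the next section shows. At $s=3$ it can win.

## 5. $P_2$ is log-concave, so (B) holds up to $t=3$

Here we prove part (b). By Lemma 1 we need $P_0,P_1,P_2$ log-concave. $P_0\equiv1$ is. For $P_1=1-p\alpha^n$ put $x=\alpha^n$; then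
$$(1-px)^2-(1-px/\alpha)(1-p\alpha x)=px(\alpha+\alpha^{-1}-2)>0 .$$

**Step 1. Describe the optimal split along $n$.** Let $m_n=m(n,2)$ be given by (2), and let $k_n=n-m_n$. Put $\gamma_n=\lceil(n-1+\lambda)/2\rceil$, which grows by $0$ or $1$ when $n$ grows by $1$. If $n\le \gamma_n$, then $m_n=n$, and $m_{n+1}=\min(n+1,\gamma_{n+1})\in\{n,n+1\}$. If $n>\gamma_n$, then $m_n=\gamma_n$, and $\gamma_{n+1}\le\gamma_n+1\le n$ gives $m_{n+1}=\gamma_{n+1}$. In both cases $m_{n+1}-m_n\in\{0,1\}$, so each step $n\to n+1$ raises exactly one of $m_n,k_n$ by $1$.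

**Step 2. Write $P_2$ in symmetric coordinates.** With $X=\alpha^{m_n}$ and $Y=p\alpha^{k_n}$ we have $XY=p\alpha^n$, $0<X\le1$, $0<Y\le p$, and
$$P_2(n)=q(1-XY)+p(1-X)(1-Y)=\Psi(X,Y):=1-pX-pY+cXY,\qquad c=p-q=2p-1. \tag{7}$$
Raising $m$ multiplies $X$ by $\alpha$; raising $k$ multiplies $Y$ by $\alpha$. Optimality of the split means that $X+Y$ is minimal among splits of $n$.

**Step 3. Check each pattern of two consecutive steps.** Fix $n\ge1$ and consider $n-1,n,n+1$.

*Both steps raise $m$.* Then $Y$ is fixed and $P_2=c_0-c_1X$ with $c_0=1-pY>0$ and $c_1=p-cY>0$ (since $c<p$ and $0<Y<1$), along $X/\alpha,X,\alpha X$. So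
$$P_2(n)^2-P_2(n-1)P_2(n+1)=c_0c_1X(\alpha+\alpha^{-1}-2)>0.$$

*Both steps raise $k$.* The same with $X$ and $Y$ exchanged. Here $X=\alpha^{m_n}<1$ because $m_n\ge1$, so again $1-pX>0$ and $p-cX>0$.

*First $m$, then $k$.* The points are $(u,v),(\alpha u,v),(\alpha u,\alpha v)$. At $n$ the split $(m_n-1,k_n+1)$, with coordinates $(u,\alpha v)$, is also allowed, so optimality gives $\alpha u+v\le u+\alpha v$, i.e. $u\ge v$. Put $\xi=pu$, $\eta=pv$, $\epsilon=cuv$, and
$$U_0=1-\xi-\eta+\epsilon,\quad U_1=1-\alpha\xi-\eta+\alpha\epsilon,\quad U_2=1-\alpha\xi-\alpha\eta+\alpha^2\epsilon .$$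
Then $U_1-U_0=\beta(\xi-\epsilon)$ and $U_2-U_1=\beta(\eta-\alpha\epsilon)$. Hence
$$U_1^2-U_0U_2=U_1^2-\big(U_1-\beta(\xi-\epsilon)\big)\big(U_1+\beta(\eta-\alpha\epsilon)\big)=\beta\big[U_1(\xi-\eta-\beta\epsilon)+\beta(\xi-\epsilon)(\eta-\alpha\epsilon)\big].$$
Since $U_1\epsilon=\epsilon-\alpha\xi\epsilon-\eta\epsilon+\alpha\epsilon^2$ and $(\xi-\epsilon)(\eta-\alpha\epsilon)=\xi\eta-\alpha\xi\epsilon-\eta\epsilon+\alpha\epsilon^2$, we get $(\xi-\epsilon)(\eta-\alpha\epsilon)-U_1\epsilon=\xi\eta-\epsilon=(p^2-2p+1)uv=q^2uv$. Therefore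
$$U_1^2-U_0U_2=\beta\big[U_1\,p(u-v)+\beta q^2uv\big], \tag{8}$$
which is positive because $U_1=P_2(n)>0$ and $u\ge v$.

*First $k$, then $m$.* The points are $(u,v),(u,\alpha v),(\alpha u,\alpha v)$. At $n$ the split with coordinates $(\alpha u,v)$ is allowed (here $k_n\ge1$), so $u+\alpha v\le\alpha u+v$, i.e. $v\ge u$. Since $\Psi$ is symmetric, (8) applies with $u$ and $v$ exchanged.

So $P_2$ is strictly log-concave, and part (b) is proved. $\blacksquare$

Note how small (8) is when $u=v$: only $\beta^2q^2uv$ remains. In the example $p=\alpha=\frac12$, $n=2$, we have $u=v=\frac12$ and the value $\frac14\cdot\frac14\cdot\frac14=\frac1{64}$ found in Section 3. Thus $P_2$ can be almost geometric over three points, and this is the raw material for breaking log-concavity of $P_3$.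

## 6. An integer model with a log-convex spot at $214$: the counterexample for $t=4$

**Step 1. Rescale, so that a simple model appears.** Let $\beta=10^{-10}$, $\alpha=1-\beta$, $p=1/(1+3\beta)$, so $q=3p\beta$. Put $[m]=(1-\alpha^m)/\beta=1+\alpha+\dots+\alpha^{m-1}$ and $R^\alpha_t(n)=(3/q)^tP_t(n)$. Multiplying (1) by $(3/q)^t$ and using $3p\beta/q=1$,
$$R_0^\alpha=1,\qquad R_t^\alpha(n)=3R_{t-1}^\alpha(n)+\max_{0\le m\le n}[m]\,R_{t-1}^\alpha(n-m),$$
and the maximizers at $(n,4)$ in (1) are those of $[m]R_3^\alpha(n-m)$. Since $[m]$ is extremely close to $m$ for moderate $m$, we study the integer model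
$$R_0\equiv1,\qquad R_t(n)=3R_{t-1}(n)+\max_{0\le m\le n}m\,R_{t-1}(n-m).$$
Lemma 2 applies to it with $a(m)=m$, for which $A(m)=\log(1+1/m)$.

**Step 2. Compute $R_1$ and $R_2$, and see that $R_2$ is log-concave.** Clearly $R_1(n)=n+3$. Then $R_2(n)=3(n+3)+\max_{0\le m\le n}m(n+3-m)$. For $n\ge2$ the choice $m=\lfloor(n+3)/2\rfloor\le n$ is optimal, so
$$R_2(n)=3(n+3)+\Big\lfloor\frac{(n+3)^2}4\Big\rfloor=\Big\lfloor\frac{(n+9)^2-36}{4}\Big\rfloor=S(n+9),\qquad S(M)=\lfloor M^2/4\rfloor-9 .$$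
Also $R_2(0)=9$ and $R_2(1)=12+3=15$. The first values are $9,15,21,27$, and $15^2\ge9\cdot21$, $21^2\ge15\cdot27$. For $n\ge3$ we need the inequality for $S$. From $S(2l)=l^2-9$ and $S(2l\pm1)=l^2\pm l-9$,
$$S(2l)^2-S(2l-1)S(2l+1)=l^2,\qquad S(2l+1)^2-S(2l)S(2l+2)=9.$$
The second identity holds because the difference is $9\big(l^2+(l+1)^2-2l(l+1)\big)=9$. So $R_2$ is log-concave, and at odd arguments of $S$ only barely.

**Step 3. Compute $F(n)=\max_m mR_2(n-m)$ near $n=214$.** For fixed $n$, $m\mapsto mR_2(n-m)$ is a product of two log-concave sequences on $1\le m\le n$, hence log-concave: its successive ratios are nonincreasing. So a strict local maximum is the global one, and three products decide each $n$. We use $R_2(138),\dots,R_2(142)=5393,5467,5541,5616,5691$.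

| $n$ | neighbor | maximum | neighbor |
|---|---|---|---|
| 213 | $73\cdot5541=404493$ | $74\cdot5467=404558$ | $75\cdot5393=404475$ |
| 214 | $73\cdot5616=409968$ | $74\cdot5541=410034$ | $75\cdot5467=410025$ |
| 215 | $73\cdot5691=415443$ | $74\cdot5616=415584$ | $75\cdot5541=415575$ |
| 216 | $74\cdot5691=421134$ | $75\cdot5616=421200$ | $76\cdot5541=421116$ |

With $R_2(213),R_2(214),R_2(215)=12312,12423,12535$ and $R_3=3R_2+F$,
$$R_3(213)=441494,\qquad R_3(214)=447303,\qquad R_3(215)=453189 .$$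

*Where log-concavity is lost.* For $Z=X+Y$,
$$Z_1^2-Z_0Z_2=(X_1^2-X_0X_2)+(Y_1^2-Y_0Y_2)+(2X_1Y_1-X_0Y_2-X_2Y_0).$$
At $213,214,215$, $X=3R_2$ contributes $9\cdot9=81$. The salvo $74$ is optimal three times in a row, so $Y=F$ contributes $74^2\cdot(5541^2-5467\cdot5616)=74^2\cdot9=49284$. The cross term is $-299922$. The sum is $447303^2-441494\cdot453189=-250557<0$. Moreover $77/76$ lies in the window that opens:
$$\frac{R_3(214)}{R_3(213)}<\frac{77}{76}<\frac{R_3(215)}{R_3(214)},$$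
which is pattern (4) with $k=213$, $\nu=76$, $n=290$. It remains to exclude all other salvos.

Two facts are used for this. By Lemma 2 and log-concavity of $R_2$, the ratio $F(k+1)/F(k)$ is nonincreasing in $k\ge1$. By the table it equals $75\cdot5616/(74\cdot5616)=75/74$ at $k=215$.

**Lemma 4** (stockpile $290$). $\max_{m\le76}mR_3(290-m)=76R_3(214)=33\,995\,028$, while $77R_3(213)=33\,995\,038$.

*Proof.* For $k\ge215$ we have $F(k+1)/F(k)\le75/74$ and $R_2(k+1)/R_2(k)\le R_2(216)/R_2(215)=12647/12535<75/74$, so $R_3(k+1)/R_3(k)<75/74$. For $2\le m\le75$ put $k=290-m\ge215$. Then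
$$(m-1)R_3(k+1)<(m-1)\tfrac{75}{74}R_3(k)\le mR_3(k),$$
because $75(m-1)\le74m$ for $m\le75$. So $mR_3(290-m)$ is increasing on $0\le m\le75$. At $m=75$ it equals $75\cdot453189=33\,989\,175<33\,995\,028$. $\square$

**Lemma 5** (stockpile $291$). $\max_{77\le m\le 291}mR_3(291-m)=77R_3(214)=34\,442\,331$, while $76R_3(215)=34\,442\,364$.

*Proof.* Write $\Delta X(k)=X(k+1)-X(k)$. We show, for $0\le k\le213$ and $m=290-k\ge77$,
$$m\,\Delta R_3(k)>R_3(k). \tag{9}$$
This says $mR_3(k+1)>(m+1)R_3(k)$, i.e. $mR_3(291-m)>(m+1)R_3(291-(m+1))$, so the values are strictly decreasing for $m\ge77$.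

For $k\le213$ we have $\Delta F(k)\ge F(k)/74$. For $k\ge1$ this is $F(k+1)/F(k)\ge75/74$, and for $k=0$ it is trivial because $F(0)=0$. Also, by log-concavity of $R_2$, $\Delta R_2(k)\ge\frac{111}{12312}R_2(k)>R_2(k)/111$, since $111^2=12321$.

If $k\le179$, then $\Delta R_3=3\Delta R_2+\Delta F>R_3/111$ and $m\ge111$, so (9) holds.

Let $180\le k\le213$. Here $R_2(k+1)/R_2(k)\le R_2(181)/R_2(180)=9016/8921<75/74\le F(k+1)/F(k)$, so $F/R_2$ is increasing on this range. At its start, $F(180)\ge63R_2(117)=63\cdot3960=249480$, while $\frac{68}3R_2(180)=\frac{68}3\cdot8921<202210$. Hence $F(k)>\frac{68}3R_2(k)$ throughout, and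
$$77\Delta R_3-R_3>3R_2\Big(\frac{77}{111}-1\Big)+F\Big(\frac{77}{74}-1\Big)=-3R_2\frac{34}{111}+\frac{3F}{74}>0,$$
because $34\cdot74/111=68/3$. Since $\Delta R_3>0$ and $m\ge77$, (9) follows. $\square$

**Step 4. Transfer from the model to the true problem.** For $1\le m\le291$ we have $m\ge[m]\ge m\alpha^{m-1}\ge m\theta$ with $\theta=1-290\beta$. By induction on $t$, $\theta^tR_t(n)\le R_t^\alpha(n)\le R_t(n)$ for all $n\le291$: each step costs at most one further factor $\theta$, in the maximum. So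
$$\theta^4\,mR_3(n-m)\le[m]R_3^\alpha(n-m)\le mR_3(n-m),\qquad \theta^4\ge1-1160\beta=1-1.16\cdot10^{-7}.$$

At $n=290$, the value at $m=77$ is at least $33\,995\,038-4>33\,995\,028$, and by Lemma 4 the latter is at least the value at any $m\le76$. So every maximizer is $\ge77$.

At $n=291$, the value at $m=76$ is at least $34\,442\,364-5>34\,442\,331$, and by Lemma 5 the latter is at least the value at any $m\ge77$. So every maximizer is $\le76$.

This proves part (a). $\blacksquare$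

## 7. Horizons $t\ge4$: plateaus of $L$ when $\alpha=e^{-h}$, $p=\alpha^j$, $h\downarrow0$

For part (c) fix $T=t-1\ge3$. We want (4) for $P_T$, together with control of all other salvos. We let $\alpha=e^{-h}$ and $p=\alpha^j$ with a fixed integer $j$ and $h\downarrow0$, and use stockpiles of order $1/h$. In this regime $L_s$ is of order $h$ and falls by order $h^2$ per step on average, while the third term of (6) is of order $qh^2\sim h^3$. So it loses at a typical place. But $L_s$ does not fall evenly: there are *plateaus*, pairs of neighboring points where the first two terms of (6) are of smaller order than $h^3$ from below. The simplest plateau comes from balanced splits, as in $a(l)^2,\ a(l)a(l+1),\ a(l+1)^2$, whose two successive ratios are equal. We carry such a plateau from $s=2$ up to $s=T$, show that there $L_T$ increases, and finally move $h$ so that a value $A(\nu)$ falls into the window.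

### 7.1. The constants

Let $b(y)=1-e^{-y}$, and
$$f=\frac{b'}b=\frac1{e^y-1},\qquad \kappa=-f'=\frac{e^y}{(e^y-1)^2}=f(1+f)>0 .$$
So $\log b$ is strictly concave, and $f$ is decreasing. For $s\ge2$ set
$$\rho_s(x)=\frac{b(\frac{sx}{s-1})^{s-1}}{b(x)^s},\qquad \sigma_s(x)=\rho_s(x)\frac{f(x)-f(\frac{sx}{s-1})}{\kappa(x)},\qquad D_s=\sum_{r=3}^s(1-\sigma_r),\quad D_2=0 .$$
These will describe how the mixture with weight $q$ shifts $L_s$ relative to $L_{F_s}$.

*$\sigma_2\equiv1$.* Indeed $\rho_2=\frac{e^x+1}{e^x-1}$ and $f(x)-f(2x)=\frac{e^x}{e^{2x}-1}$; the product is $\frac{e^x}{(e^x-1)^2}=\kappa(x)$.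

*$D_s$ for large $x$.* Let $r\ge3$ and $x\to\infty$. Then $\rho_r=1+O(e^{-x})$, $f/\kappa=1/(1+f)=1-e^{-x}$, and
$$\frac{f(\frac{rx}{r-1})}{f(x)}=\frac{e^x-1}{e^{rx/(r-1)}-1}=e^{-x/(r-1)}(1+O(e^{-x})).$$
Hence $1-\sigma_r=e^{-x/(r-1)}+O(e^{-x})$, and for $s\ge3$ the term $r=s$ dominates: $D_s(x)\sim e^{-x/(s-1)}$.

*Choice of $X_1,j,x_\pm$.* Choose $X_1$ such that
$$\tfrac12e^{-y/(r-1)}\le D_r(y)\le2e^{-y/(r-1)}\quad(y\ge X_1,\ 3\le r\le T),\qquad 8e^{-X_1/((T-1)(T-2))}<1 .$$
Choose an integer $j$, a multiple of $(T-1)!$, with $2/j<D_T(X_1)$. As $D_T$ is continuous and tends to $0$, $x_-=\max\{x\ge X_1:D_T(x)=2/j\}$ exists, and there is $x_+>x_-$ with $D_T(x_+)=1/(2j)$. For $y\ge x_-$ and $3\le r\le T-1$, using $\frac1{T-2}=\frac1{T-1}+\frac1{(T-1)(T-2)}$,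
$$0<D_r(y)\le2e^{-x_-/(T-2)}\le4D_T(x_-)e^{-x_-/((T-1)(T-2))}=\tfrac8j\,e^{-x_-/((T-1)(T-2))}<\tfrac1j .$$
So
$$0<jD_r(y)<1\qquad(y\ge x_-,\ 3\le r\le T-1). \tag{10}$$

*Conventions.* From now on $T,j,x_\pm$ are fixed, $\alpha=e^{-h}$, $p=\alpha^j$, $h\downarrow0$. Thus $q=jh+O(h^2)$, $a(m)=b(hm)$, and $P_1(k)=1-\alpha^{k+j}=a(k+j)$. The letter $K$ denotes a compact interval in $(0,\infty)$. Statements with $O,o$ about integers $k$ with $hk\in K$ are meant uniformly in those $k$, and for every $K$. Since $A(i)=\log b(hi+h)-\log b(hi)$, Taylor's formula gives, for $hi\in K$ and bounded integers $\theta$,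
$$A(i)=hf(hi)+O(h^2),\qquad A(i+\theta)=A(i)-\theta\kappa(hi)h^2+o(h^2). \tag{11}$$

### 7.2. Asymptotics of $P_s$ and $L_s$

**Step 1. Size of $P_s$ and location of maximizers.** The purpose is to know roughly where the best salvos are.

**Lemma 6.** For $1\le s\le T$, $P_s(k)=b(hk/s)^s+o(1)$ uniformly over all $k\ge0$. For $2\le s\le T+1$ and $hn\in K$, every maximizer $m$ of $a(m)P_{s-1}(n-m)$ satisfies $|hm-hn/s|=o(1)$ uniformly.

*Proof.* For $s=1$, $P_1(k)=b(hk+hj)$ and $b$ is Lipschitz with constant $1$. Let $s\ge2$ and assume the first statement for $s-1$. Put $\varphi_y(\mu)=b(\mu)\,b\big(\frac{y-\mu}{s-1}\big)^{s-1}$ for $0\le\mu\le y$. With $y=hn$, the assumption gives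
$$a(m)P_{s-1}(n-m)=\varphi_y(hm)+o(1). \tag{12}$$
Both factors of $\varphi_y$ take values in $[0,1]$ and are Lipschitz with constant $1$, so the maximum of $\varphi_y$ over the grid points $hm$, $0\le m\le n$, differs from its maximum over $[0,y]$ by at most $2h$. For $y>0$, $\varphi_y$ vanishes at both ends, and for $0<\mu<y$ strict concavity of $\log b$ gives
$$\log b(\mu)+(s-1)\log b\Big(\frac{y-\mu}{s-1}\Big)\le s\log b\Big(\frac ys\Big),$$
with equality only for $\mu=y/s$. So $\max\varphi_y=b(y/s)^s$, attained only at $y/s$ (and for $y=0$ the maximum is $0=b(0)^s$). Hence $F_s(n)=b(hn/s)^s+o(1)$. If $s\le T$, then $P_s=qP_{s-1}+pF_s$ with $q\to0$ and all quantities in $[0,1]$, so $P_s(n)=b(hn/s)^s+o(1)$. This completes the induction.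

For the localization let $\delta>0$. On the compact set of $(y,\mu)$ with $y\in K$, $0\le\mu\le y$, $|\mu-y/s|\ge\delta$, the continuous function $b(y/s)^s-\varphi_y(\mu)$ is positive, so it is at least some $\eta>0$ there (if the set is nonempty). By (12), for small $h$ no $m$ with $|hm-hn/s|\ge\delta$ can be a maximizer. $\square$

So for $hn\in K$, both $hm_n$ and $hk_n=h(n-m_n)$ lie in a compact interval of $(0,\infty)$ depending only on $K$ and $s$.

**Step 2. Leading term of $L_s$.** The purpose is to know the slopes to order $h$.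

**Lemma 7.** For $hk\in K$, $L_s(k)=hf(hk/s)+O(h^2)$ for $1\le s\le T$, and $L_{F_s}(k)=hf(hk/s)+O(h^2)$ for $2\le s\le T$. Moreover, with $\pi_k=pF_s(k)/P_s(k)$ and $2\le s\le T$,
$$e^{L_s(k)}=(1-\pi_k)e^{L_{s-1}(k)}+\pi_ke^{L_{F_s}(k)},\qquad 1-\pi_k=\frac{qP_{s-1}(k)}{P_s(k)}=jh\,\rho_s(hk/s)+o(h). \tag{13}$$

*Proof.* For $s=1$, $L_1(k)=A(k+j)$, and (11) applies. Let $s\ge2$ and assume the claim for $L_{s-1}$.

*Lower bound for $L_{F_s}(n)$.* Since $m_n+k_n=n$, either $m_n\le n/s$ or $k_n/(s-1)\le n/s$. In the first case Lemma 2(i) and (11) give $L_{F_s}(n)\ge A(m_n)=hf(hm_n)+O(h^2)\ge hf(hn/s)-O(h^2)$, as $f$ decreases. In the second case $L_{F_s}(n)\ge L_{s-1}(k_n)=hf(hk_n/(s-1))+O(h^2)\ge hf(hn/s)-O(h^2)$.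

*Upper bound.* Since $(m_{n+1}-1)+k_{n+1}=n$, either $m_{n+1}-1\ge n/s$ or $k_{n+1}/(s-1)\ge n/s$. By localization $m_{n+1}\ge2$ and $k_{n+1}\ge1$ for small $h$. In the first case Lemma 2(ii) gives $L_{F_s}(n)\le A(m_{n+1}-1)\le hf(hn/s)+O(h^2)$. In the second case $L_{F_s}(n)\le L_{s-1}(k_{n+1}-1)=hf\big(h(k_{n+1}-1)/(s-1)\big)+O(h^2)\le hf(hn/s)+O(h^2)$, because shifting the argument of $hf$ by $O(h)$ costs $O(h^2)$.

The first formula in (13) is (5) with $X=qP_{s-1}$, $Y=pF_s$. The second follows from Lemma 6: with $x=hk/s$, $P_{s-1}(k)=b(\frac{sx}{s-1})^{s-1}+o(1)$, $P_s(k)=b(x)^s+o(1)$ and $q=jh+O(h^2)$. Finally $e^{L_s}-e^{L_{F_s}}=(1-\pi)(e^{L_{s-1}}-e^{L_{F_s}})=O(h)\cdot O(h)$, so $L_s=L_{F_s}+O(h^2)$. $\square$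

**Step 3. The shift caused by mixing, to order $h^2$.** The purpose is to compare $L_s$ and $L_{F_s}$ at the resolution at which neighboring values of $A$ differ.

**Lemma 8.** For $2\le s\le T$, $hk\in K$ and $x=hk/s$,
$$L_s(k)=L_{F_s}(k)-jh^2\kappa(x)\sigma_s(x)+o(h^2). \tag{14}$$

*Proof.* From (13), $e^{L_s}-e^{L_{F_s}}=(1-\pi)(e^{L_{s-1}}-e^{L_{F_s}})$. All the $L$'s are $O(h)$, so each difference of exponentials is the difference of exponents times $1+O(h)$. As $1-\pi=O(h)$ and $L_{s-1}-L_{F_s}=O(h)$, we get $L_s-L_{F_s}=(1-\pi)(L_{s-1}-L_{F_s})+O(h^3)$. By Lemma 7, $L_{s-1}(k)-L_{F_s}(k)=h\big(f(\frac{sx}{s-1})-f(x)\big)+O(h^2)$. Multiplying by $1-\pi=jh\rho_s(x)+o(h)$ gives (14). $\square$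

**Step 4. Monotonicity of $L_s$ up to $o(h^2)$.** The purpose is to control salvos far from the critical one without exact log-concavity, which may fail.

**Lemma 9.** Let $1\le s\le T$. For $k\le k'$ with $hk,hk'\in K$, $L_s(k')\le L_s(k)+o(h^2)$, uniformly.

*Proof.* For $s=1$, $L_1(k)=A(k+j)$ is decreasing. Let $s\ge2$ and suppose the claim holds for $s-1$. By Lemma 2(iii), either $L_{F_s}(k')\le L_{F_s}(k)$, or $L_{F_s}(k')-L_{F_s}(k)$ is at most a difference of $L_{s-1}$ at two ordered positions, which by localization are in a fixed compact range. So $L_{F_s}(k')\le L_{F_s}(k)+o(h^2)$. To pass to $L_s$, let $C$ be the constant in $|L_s(k)-hf(hk/s)|\le Ch^2$ on $K$, and let $\kappa_0>0$ be the minimum of $\kappa$ on $\{y/s:y\in K\}$. Then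
$$L_s(k)-L_s(k')\ge\frac{\kappa_0}s(k'-k)h^2-2Ch^2 ,$$
which is positive when $k'-k\ge N_0$, for a suitable constant $N_0$. If $k'-k<N_0$, the correction terms in (14) at $k$ and $k'$ differ by $o(h^2)$, by continuity of $\kappa\sigma_s$, and the claim for $L_{F_s}$ carries over to $L_s$. $\square$

### 7.3. A pair of neighboring points followed from $s=2$ to $s=T$

For integers $l$ with $x:=hl\in\hat X:=[x_-,2x_+]$ put
$$n_s=n_s(l)=sl-j+\frac{j(s-1)(s-2)}2\quad(s\ge2),\qquad m_s=l+j(s-2)\quad(s\ge3).$$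
Then $n_s-m_s=(s-1)l-j+\frac{j(s-2)(s-3)}2=n_{s-1}$. All estimates below are uniform over such $l$.

**Lemma 10.** For $2\le s\le T$ and small $h$,
$$L_s(n_s+e)=A(l+j(s-1))+jD_s(x)\kappa(x)h^2+o(h^2)\qquad(e=0,1), \tag{15}$$
and for $s\ge3$, $F_s(n_s+e)=a(m_s)P_{s-1}(n_{s-1}+e)$ exactly, for $e=0,1,2$.

The second statement says that one and the same salvo $m_s$ is optimal at three consecutive stockpiles, so $F_s$ inherits the two ratios of $P_{s-1}$ at $n_{s-1}$ and $n_{s-1}+1$.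

*Proof, $s=2$.* Since $P_1(k)=a(k+j)$, $F_2(2l-j+e)$ is the maximum of $a(m)a(m'')$ over $m+m''=2l+e$, $m\ge0$, $m''\ge j$. As $A$ is strictly decreasing, balanced splits are best (and allowed, since $l\ge j$ for small $h$). So the values for $e=0,1,2$ are $a(l)^2$, $a(l)a(l+1)$, $a(l+1)^2$, and $L_{F_2}(n_2+e)=A(l)$ for $e=0,1$. By (14) with $\sigma_2\equiv1$ and (11), $L_2(n_2+e)=A(l)-j\kappa(x)h^2+o(h^2)=A(l+j)+o(h^2)$. This is (15), as $D_2=0$.

Because the order $h^2$ cancels exactly here, we need two exact facts for later. Put $z=\alpha^l$ and $c=p-q$. By (7) with $(X,Y)=(z,z),(\alpha z,z),(\alpha z,\alpha z)$ (in the middle case the order does not matter, by symmetry),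
$$P_2(n_2+e)=1-2pz+cz^2,\quad 1-p(1+\alpha)z+c\alpha z^2,\quad 1-2p\alpha z+c\alpha^2z^2\qquad(e=0,1,2).$$
Since $a(l+j)=1-pz$ and $a(l+j+1)=1-\alpha pz$,
$$P_2(n_2+2)\,a(l+j)-P_2(n_2+1)\,a(l+j+1)=\alpha\beta q^2z^2>0 .$$
Indeed the coefficient of $z$ is $-2p\alpha-p+p(1+\alpha)+\alpha p=0$, that of $z^3$ is $-pc\alpha^2+pc\alpha^2=0$, and that of $z^2$ is $c\alpha^2+2p^2\alpha-c\alpha-p^2\alpha(1+\alpha)=\alpha\beta(p^2-c)=\alpha\beta q^2$. So $L_2(n_2+1)>A(l+j)$, and by log-concavity of $P_2$ (Section 5)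
$$L_2(k)>A(l+j)\qquad\text{for all }k\le n_2+1. \tag{16}$$
Also (8) with $u=v=z$ reads $P_2(n_2+1)^2-P_2(n_2)P_2(n_2+2)=\beta^2q^2z^2$. Since $\beta,q=O(h)$ and $P_2(n_2+1)$ is bounded below by Lemma 6, for some constant $C$
$$L_2(n_2+1)-L_2(n_2)=\log\Big(1-\frac{\beta^2q^2z^2}{P_2(n_2+1)^2}\Big)\ge-Ch^4 . \tag{17}$$

*Proof, $3\le s\le T$, given (15) for $s-1$.* Let $n=n_s+e$, $e\in\{0,1,2\}$, and $G(m)=a(m)P_{s-1}(n-m)$. As $n/s=l+O(1)$, Lemma 6 shows that all maximizers have $hm=x+o(1)$. So we need only consider $m$ with $|hm-x|\le x_-/2$; then $hm$ and $h(n-m-1)=(s-1)x-(hm-x)+O(h)$ stay in a fixed compact interval of $(0,\infty)$. By (3), $\log\frac{G(m+1)}{G(m)}=A(m)-L_{s-1}(n-m-1)$, and the position is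
$$n-m-1=n_{s-1}+e-1-(m-m_s).$$

*Let $m\ge m_s$.* The position is $\le n_{s-1}+1$. If $s=3$, then (16) gives $L_2(n-m-1)>A(l+j)=A(m_3)\ge A(m)$. If $s\ge4$, then Lemma 9 and (15) for $s-1$ (note $l+j(s-2)=m_s$) give
$$L_{s-1}(n-m-1)\ge A(m_s)+jD_{s-1}(x)\kappa(x)h^2-o(h^2)>A(m_s)\ge A(m),$$
because by (10) $D_{s-1}\kappa$ is positive on the compact set $\hat X$, hence bounded below there. So $G(m+1)<G(m)$.

*Let $m\le m_s-1$.* The position is $\ge n_{s-1}$. By Lemma 9, (15) for $s-1$, and (11),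
$$L_{s-1}(n-m-1)\le A(m_s)+jD_{s-1}(x)\kappa(x)h^2+o(h^2)<A(m_s)+\kappa(x)h^2+o(h^2)=A(m_s-1)\le A(m).$$
The strict inequality holds for small $h$ because $1-jD_{s-1}$ is bounded below by a positive constant on $\hat X$: by (10) if $s\ge4$, trivially if $s=3$. So $G(m+1)>G(m)$.

Hence $m_s$ is the maximizer for $e=0,1,2$, and $F_s(n_s+e)=a(m_s)P_{s-1}(n_{s-1}+e)$. Consequently $L_{F_s}(n_s+e)=L_{s-1}(n_{s-1}+e)$ for $e=0,1$. Using (14) (with $h(n_s+e)/s=x+O(h)$), (15) for $s-1$, and $A(l+j(s-2))=A(l+j(s-1))+j\kappa(x)h^2+o(h^2)$,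
$$L_s(n_s+e)=A(l+j(s-2))+\big(jD_{s-1}-j\sigma_s\big)\kappa h^2+o(h^2)=A(l+j(s-1))+jD_s\kappa h^2+o(h^2). \qquad\square$$

### 7.4. $L_s$ increases across the pair

By Lemma 10, $L_s(n_s+1)-L_s(n_s)=o(h^2)$. The purpose now is to find its sign, at order $h^3$. For this, $P_{s-1}$ must also be flat at $n_s$, and not only at $n_{s-1}$. We arrange this by divisibility: $n_s(l)$ is itself of the form $n_{s-1}(l')$.

**Lemma 11.** If $(T-1)!$ divides $l$, $x=hl\in[x_-,x_+]$ and $h$ is small, then $L_s(n_s+1)>L_s(n_s)$ for $3\le s\le T$.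

*Proof.* By induction on $s$. Put $l'=\frac{sl+j(s-2)}{s-1}$, an integer since $s-1$ divides $l$ and $j$. Then
$$n_{s-1}(l')=sl+j(s-2)-j+\tfrac{j(s-2)(s-3)}2=sl-j+\tfrac{j(s-1)(s-2)}2=n_s(l).$$
Moreover $l'\ge l$ and $hl'=\frac{sx}{s-1}+O(h)$ with $\frac s{s-1}\le\frac32$, so $hl'\in\hat X$ for small $h$. Let $w_e=L_{s-1}(n_s+e)$. By (15) at level $s-1$ for $l'$, $w_0$ and $w_1$ have the same expansion, so $w_1-w_0=o(h^2)$. Let $r_e=L_{F_s}(n_s+e)$, which equals $L_{s-1}(n_{s-1}+e)$ by Lemma 10, and let $\pi_e=pF_s(n_s+e)/P_s(n_s+e)$. Identity (6) with $X=qP_{s-1}$, $Y=pF_s$ reads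
$$e^{L_s(n_s+1)}-e^{L_s(n_s)}=(1-\pi_1)(e^{w_1}-e^{w_0})+\pi_1(e^{r_1}-e^{r_0})+\pi_0(1-\pi_0)\frac{(e^{r_0}-e^{w_0})^2}{e^{L_s(n_s)}} .$$

The first term is $O(h)\cdot o(h^2)=o(h^3)$ by (13).

The second term: if $s=3$, then $r_1-r_0=L_2(n_2+1)-L_2(n_2)\ge-Ch^4$ by (17), so the term is $\ge-C'h^4$. If $s\ge4$, then $r_1-r_0=L_{s-1}(n_{s-1}+1)-L_{s-1}(n_{s-1})>0$ by the induction hypothesis for the same $l$, so the term is $\ge0$.

The third term: by Lemma 7, $r_0=hf(x)+O(h^2)$, $w_0=hf(\frac{sx}{s-1})+O(h^2)$, $1-\pi_0=jh\rho_s(x)+o(h)$, $\pi_0\to1$, $e^{L_s(n_s)}\to1$. So it equals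
$$j\rho_s(x)\Big(f(x)-f\big(\tfrac{sx}{s-1}\big)\Big)^2h^3+o(h^3)\ge\delta_0h^3$$
with some $\delta_0>0$, uniformly for $x\in[x_-,x_+]$. The sum is positive for small $h$. $\square$

### 7.5. Moving $h$ until $A(\nu)$ falls into the window

**Step 1. Find $h$ with the pattern (4).** Let $l$ be a large multiple of $(T-1)!$, and put $k=n_T(l)$, $\nu=l+j(T-1)-1$. Vary $h\in[x_-/l,x_+/l]$ (so $h\to0$ uniformly as $l\to\infty$) and put $H(h)=L_T(k)-A(\nu)$. It is continuous in $h$, since $P_T$ is built from finitely many sums, products and maxima. By (15) for $s=T$ and $A(\nu)=A(l+j(T-1))+\kappa(x)h^2+o(h^2)$,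
$$H(h)=\big(jD_T(x)-1\big)\kappa(x)h^2+o(h^2),\qquad x=hl .$$
For large $l$ this is positive at $x=x_-$, where $jD_T=2$, and negative at $x=x_+$, where $jD_T=\frac12$. Let $h^*=\max\{h:H(h)\ge0\}$. Then $h^*<x_+/l$, $H(h^*)=0$, and $H<0$ beyond $h^*$. By Lemma 11, $L_T(k+1)>L_T(k)=A(\nu)$ at $h^*$. By continuity we can choose $h>h^*$ so close to $h^*$ that
$$A(\nu)-h^3<L_T(k)<A(\nu)<L_T(k+1). \tag{18}$$

**Step 2. Exclude all other salvos.** Let $n=k+\nu+1=(T+1)l+O(1)$. By Lemma 6 with $s=T+1$, all maximizers at $(n,T+1)$ and $(n+1,T+1)$ have $hm=x+o(1)$, so we need only consider $m$ with $|hm-x|\le x_-/2$. All positions then stay in a fixed compact range, and by (11) consecutive values of $A$ near $\nu$ differ by $\kappa(x)h^2+o(h^2)$.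

*At $n$.* By (3), $\log\frac{G_n(m+1)}{G_n(m)}=A(m)-L_T(k+\nu-m)$. For $m=\nu$ this is $A(\nu)-L_T(k)>0$ by (18). For $m\le\nu-1$ the position is $>k$, so Lemma 9 gives $L_T(k+\nu-m)\le L_T(k)+o(h^2)<A(\nu)+o(h^2)<A(\nu-1)\le A(m)$, and the difference is positive. So $G_n$ increases up to $\nu+1$, and every maximizer is $\ge\nu+1$.

*At $n+1$.* Now $\log\frac{G_{n+1}(m+1)}{G_{n+1}(m)}=A(m)-L_T(k+\nu+1-m)$. For $m=\nu$ this is $A(\nu)-L_T(k+1)<0$ by (18). For $m\ge\nu+1$ the position is $\le k$, so $L_T(k+\nu+1-m)\ge L_T(k)-o(h^2)\ge A(\nu)-o(h^2)>A(\nu+1)\ge A(m)$, and the difference is negative. So every maximizer is $\le\nu$.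

Hence $m(n+1,T+1)\le\nu<\nu+1\le m(n,T+1)$, that is, $m(n+1,t)<m(n,t)$.

**Step 3. Pass to an open set of parameters.** What was shown is $\max_{m\le\nu}G_n(m)<\max_{m\ge\nu+1}G_n(m)$ and $\max_{m\ge\nu+1}G_{n+1}(m)<\max_{m\le\nu}G_{n+1}(m)$. With $n$ and $\nu$ fixed, all four maxima are continuous functions of $(p,\alpha)\in(0,1)^2$. So both strict inequalities persist in a neighborhood of $(p,\alpha)=(e^{-jh},e^{-h})$, and there $m(n+1,t)\le\nu<m(n,t)$. Since $T=t-1\ge3$ was arbitrary, part (c) is proved. Parts (b) and (c) together give the last sentence of the Main Theorem. $\blacksquare$
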